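# The augmentation ideal of $\ell^1(\mathbb F_2)$ does not factor

## 1. Left multiplication and conjugation on the trace class

Let $H$ be a separable infinite-dimensional complex Hilbert space and let $\mathcal C_1(H)$ be the Banach space of trace-class operators on $H$ with the trace norm $\|\cdot\|_1$. If $A$ and $D$ are unitaries of $H$, then
$$T\longmapsto ATD^*$$
is a surjective linear isometry of $\mathcal C_1(H)$. Two kinds of such isometries matter in this lecture:
$$\nu(T)=VT\quad(\text{left multiplication}),\qquad \tau(T)=\rho T\rho^*\quad(\text{conjugation}),$$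
where $V,\rho$ are unitary.

* Left multiplications remember operators on $H$. If $C\in B(H)$ is invertible, then $T\mapsto CT$ is invertible on $\mathcal C_1(H)$. So with left multiplications one can use Fredholm theory on $H$, and in particular the index.
* Conjugations preserve the trace: $\operatorname{tr}(\rho T\rho^*)=\operatorname{tr}T$. So any group acting by conjugations has a nonzero invariant bounded functional, because $|\operatorname{tr}T|\le\|T\|_1$.
* The two kinds are connected by a path of isometries. Every unitary is $e^{iA}$ with $A=A^*$ bounded (spectral theorem), so the unitary group of $H$ is path-connected in norm. Choose norm-continuous unitary paths $A(t)$ from $V$ to $\rho$ and $D(t)$ from $1$ to $\rho$. Then $T\mapsto A(t)TD(t)^*$ leads from $\nu$ to $\tau$, and it is norm-continuous in $t$, since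
$$\|A(t)TD(t)^*-A(s)TD(s)^*\|_1\le\big(\|A(t)-A(s)\|+\|D(t)-D(s)\|\big)\|T\|_1 .$$

The proof turns on a path $(\pi_t)_{t\in[0,1]}$ of isometric representations of the free group $\mathbb F_2$, on a finite sum of copies of $\mathcal C_1(H)$, that starts with left multiplications and ends with conjugations.

Here is its purpose. Suppose $f=g*h$ in $\ell^1(\mathbb F_2)$, where the coefficients of $h$ sum to $0$, and suppose that every $\pi_t(f)$ is bounded below by one constant $c>0$. From $\pi_t(f)=\pi_t(g)\pi_t(h)$ we get $c\|x\|\le\|g\|_1\|\pi_t(h)x\|$, so $\pi_t(h)$ is also bounded below uniformly in $t$. We shall see that then either all $\pi_t(h)$ are invertible or none is. At $t=1$ the trace gives an invariant functional $\Lambda$ with $\Lambda\circ\pi_1(h)=0$, so $\pi_1(h)$ is not onto. Hence $\pi_0(h)$ is not invertible either, and at $t=0$ this is a statement about the index of an operator on Hilbert space, that is, about a winding number. The zero-sum condition on $h$, which at first concerns one linear functional,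 has become a topological condition. If $f$ has winding number $1$, and both $g$ and $h$ are forced to have winding number at least $1$, then $f=g*h$ is impossible.

The trace class is used for a reason. On a Hilbert space this plan fails at once: if a unitary representation $\pi$ has a nonzero invariant functional $\langle\cdot,v\rangle$, then $\langle x,\pi(s)^{*}v\rangle=\langle x,v\rangle$ for all $x$, so $v$ is an invariant vector. Then $\pi(f)v=(\sum_sf(s))v$, which is $0$ for the $f$ we want, and $\pi(f)$ is not bounded below. We need an invariant functional without almost invariant vectors.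

## 2. Products in $I$

Let $\mathbb F_2=\langle a,b\rangle$ and let $\ell^1(\mathbb F_2)$ be the Banach space of absolutely summable complex functions on $\mathbb F_2$ with the product $(f*g)(t)=\sum_sf(s)g(s^{-1}t)$. We write $s$ for the point mass $\delta_s$, we write $e$ for the identity, and we often omit $*$. The **augmentation** is the character $\mathrm{aug}(k)=\sum_sk(s)$, and the **augmentation ideal** is
$$I=\{k\in\ell^1(\mathbb F_2):\mathrm{aug}(k)=0\},$$
a closed two-sided ideal of codimension one. For instance $e-a\in I$. For a discrete group $G$ we define $\ell^1(G)$ and $I(G)$ in the same way.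

**Definition.** A Banach algebra $A$ *factors weakly* if every element of $A$ is a finite sum of products $bc$ with $b,c\in A$. It *factors* if every element of $A$ is a single product $bc$ with $b,c\in A$.

Two small examples. The algebra $c_0$ with pointwise product factors: write $x_n=|x_n|^{1/2}\cdot y_n$ with $y_n=x_n|x_n|^{-1/2}$, and $y_n=0$ where $x_n=0$. The algebra $\ell^1(\mathbb N)$ with pointwise product does not even factor weakly. Indeed, if $x=\sum_{i=1}^nb_ic_i$, then
$$\sum_m|x(m)|^{1/2}\le\sum_i\sum_m|b_i(m)|^{1/2}|c_i(m)|^{1/2}\le\sum_i\|b_i\|_1^{1/2}\|c_i\|_1^{1/2}<\infty,$$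
which is false for $x(m)=m^{-2}$.

By a result of Willis, every closed ideal of finite codimension in $L^1(G)$, for a locally compact group $G$, factors weakly; in particular $I$ does. When $G$ is amenable, such an ideal has a bounded approximate identity and therefore factors. The group $\mathbb F_2$ is not amenable. The question, whose source is "Factorization in Commutative Banach Algebras" (https://core.ac.uk/download/335076084.pdf), is whether every $f\in I$ is a single product $g*h$ with $g,h\in I$.

The answer is no: $I$ factors weakly but does not factor. Put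
$$d=10^6,\qquad p=\frac1{2d}\sum_{k=0}^{d-1}(a^k+a^{-k}),\qquad f=e-p+\tfrac12\,p\,(b-b^2)\,p. \tag{1}$$
This element is finitely supported with rational coefficients, and $\mathrm{aug}(f)=1-1+\frac12(1-1)=0$, so $f\in I$.

**Theorem 1.** Let $f'\in I$ with $\|f'-f\|_1<\frac19$. Then $f'\ne g*h$ for all $g,h\in I$. Hence $I$ does not factor, and $\{g*h:g,h\in I\}$ is not even dense in $I$.

**Theorem 2.** (a) For every countable discrete group $G$, every element of $I(G)$ is a sum of two products of elements of $I(G)$. So for $\mathbb F_2$ the optimal number of products is exactly two.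

(b) If $G$ has a quotient isomorphic to $\mathbb F_2$, or only to $C_d*\mathbb Z$ ($C_d$ cyclic of order $d=10^6$), then $I(G)$ does not factor. In particular, for a free group $G$: $I(G)$ factors if and only if $G$ has rank $\le1$.

## 3. Finite groups, $\mathbb Z$, and the missing approximate identity

**Finite groups.** If $G$ is finite, put $u=e-\frac1{|G|}\sum_ss\in I(G)$. For $k\in I(G)$ we have $(\sum_ss)k=\mathrm{aug}(k)\sum_ss=0$, so $k=u*k$, and $I(G)$ factors.

**The group $\mathbb Z$.** Put $u_n=e-\frac1n\sum_{k=1}^n\delta_k\in I(\mathbb Z)$, so $\|u_n\|_1\le2$. For $i<j$,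
$$\|(\delta_i-\delta_j)-u_n(\delta_i-\delta_j)\|_1=\tfrac1n\Big\|\sum_{k=1}^n(\delta_{k+i}-\delta_{k+j})\Big\|_1\le\tfrac{2(j-i)}n\to0 .$$
Each $k\in I(\mathbb Z)$ is $\sum_sk(s)(\delta_s-\delta_0)$, so the differences span a dense subspace. Since $(u_n)$ is bounded, $u_nk\to k$ for all $k\in I(\mathbb Z)$. Now recall **Cohen's factorization theorem**: if a Banach algebra $A$ has a bounded left approximate identity, or a bounded right one, then every $x\in A$ is $yz$ with $y,z\in A$. So $I(\mathbb Z)$ factors.

Consequently every element of $I$ supported on a cyclic subgroup of $\mathbb F_2$ is a product of two elements of $I$. In particular $e-p=g_0h_0$ and $b-b^2=g_1h_1$ with $g_i,h_i\in I$, and so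
$$f=g_0h_0+(\tfrac12pg_1)(h_1p)$$
is visibly a sum of two products from $I$. The theorem says that one product is not enough.

**The first approach for $\mathbb F_2$.** One would like to use Cohen's theorem again. It stops at its hypothesis: $I$ has no left approximate identity, bounded or not. Suppose that $u\in I$ satisfies $\|u(e-s)-(e-s)\|_1\le\epsilon$ for $s=a,b$. Put $m=e-u$. Then $\mathrm{aug}(m)=1$, so $\|m\|_1\ge1$, and $\|ms-m\|_1\le\epsilon$. Let $\mu=|m|/\|m\|_1$, a probability measure on $\mathbb F_2$. As $\big||x|-|y|\big|\le|x-y|$, we get $\|\mu s-\mu\|_1\le\epsilon$ for $s=a,b$. Let $W_x$ be the set of reduced words ending in the letter $x$. If $t\notin W_a$, then $ta^{-1}\in W_{a^{-1}}$; hence $\mathbb F_2=W_a\cup W_{a^{-1}}a$, and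
$$1\le\mu(W_a)+\mu(W_{a^{-1}}a)=\mu(W_a)+(\mu a^{-1})(W_{a^{-1}})\le\mu(W_a)+\mu(W_{a^{-1}})+\epsilon ,$$
since $\|\mu a^{-1}-\mu\|_1=\|\mu-\mu a\|_1\le\epsilon$. The same holds for $b$. Adding, and using that $W_a,W_{a^{-1}},W_b,W_{b^{-1}}$ are disjoint, gives $2\le1+2\epsilon$, which is false for $\epsilon<\frac12$. Right approximate identities are excluded by the symmetry $s\mapsto s^{-1}$.

This only removes a sufficient condition; it is not an obstruction to factoring. The obstruction is the path of Section 1, which we now build.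

## 4. Representations on $\ell^1$-sums, and the shape of $f$

Let $Y$ be a Banach space and let $\sigma=(\sigma_0,\dots,\sigma_{d-1})$ be surjective linear isometries of $Y$. Let $X=\bigoplus_{j\in\mathbb Z/d}Y$ with the $\ell^1$-norm. Since $\mathbb F_2$ is free, there is a representation $\pi_\sigma$ by surjective isometries of $X$ with
$$(\pi_\sigma(a)x)_j=x_{j-1},\qquad(\pi_\sigma(b)x)_j=\sigma_jx_j .$$
Setting $\pi_\sigma(k)=\sum_sk(s)\pi_\sigma(s)$ extends it to $\ell^1(\mathbb F_2)$, with $\pi_\sigma(k*l)=\pi_\sigma(k)\pi_\sigma(l)$ and $\|\pi_\sigma(k)\|\le\|k\|_1$.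

For example, if $Y=\mathbb C$ and all $\sigma_j=1$, then the functional $x\mapsto\sum_jx_j$ is invariant, and the constant sequences are invariant vectors.

**What $f$ becomes.** Since $\pi_\sigma(a)^d=1$, we have $\pi_\sigma(p)=P$ with $(Px)_j=\frac1d\sum_kx_k$. This is a projection onto the constant sequences, and $\|P\|\le1$. With $B=\pi_\sigma(b)$,
$$\pi_\sigma(f)=(1-P)+\tfrac12P(B-B^2)P .$$
So $\pi_\sigma(f)$ is the identity on $(1-P)X$. It maps $PX$ to itself, and on a constant sequence with value $y$ it gives the constant sequence with value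
$$F_\sigma y,\qquad F_\sigma=\frac1{2d}\sum_{j=0}^{d-1}(\sigma_j-\sigma_j^2). \tag{2}$$
Thus $p$ turns the two generators into an average over $d$ freely chosen isometries, and $b-b^2$, rather than $b$, is there to make $\mathrm{aug}(f)=0$.

**Why many isometries.** With a single conjugation $\tau(T)=\rho T\rho^*$, the operator $\tau-\tau^2=\tau(1-\tau)$ is never bounded below on $\mathcal C_1(H)$. Indeed, take $\lambda$ in the spectrum of $\rho$ and a unit vector $\xi$ with $\|\rho\xi-\lambda\xi\|\le\epsilon$. For $T=\langle\cdot,\xi\rangle\xi=\langle\cdot,\lambda\xi\rangle\lambda\xi$ we have $\tau T=\langle\cdot,\rho\xi\rangle\rho\xi$, and $\|\tau T-T\|_1\le2\epsilon$. Averages behave differently. If $W_0,\dots,W_{d-1}$ are isometries of $H$ with mutually orthogonal ranges, then $\|\frac1d\sum_jW_jTW_j^*\|_1=\|T\|_1$, because the summands live on orthogonal blocks. The $W_j$ are not unitary, though, and a group representation needs invertible operators. The constructions of Sections 6 and 7 replace non-invertible isometries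 by unitaries whose errors are spread out so that their average is small.

## 5. Three lemmas on lower bounds and averages

**Lemma 3.** (i) If $\|F_\sigma y\|\ge c\|y\|$ for all $y\in Y$, where $c>0$, then $\|x\|\le(c^{-1}+2)\|\pi_\sigma(f)x\|$ for all $x\in X$.

(ii) Let $(A_t)_{t\in[0,1]}$ be norm-continuous in $B(X)$ with $\|A_tx\|\ge c\|x\|$ for all $t,x$, where $c>0$. If one $A_t$ is invertible, then all are.

*Proof.* (i) Since $P\pi_\sigma(f)x=\frac12P(B-B^2)Px$, we have $\|Px\|\le c^{-1}\|P\pi_\sigma(f)x\|\le c^{-1}\|\pi_\sigma(f)x\|$. Also $(1-P)x=(1-P)\pi_\sigma(f)x$ has norm at most $2\|\pi_\sigma(f)x\|$. Add the two.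

(ii) The set of $t$ with $A_t$ invertible is open, as invertible operators form an open set. It is closed: if $t_n\to t$ and $A_{t_n}$ is invertible, then $\|A_{t_n}^{-1}\|\le1/c$, and as soon as $\|A_t-A_{t_n}\|<c$ the operator $A_t=A_{t_n}(1+A_{t_n}^{-1}(A_t-A_{t_n}))$ is invertible. As $[0,1]$ is connected, the set is empty or everything. $\square$

For the next lemma recall, for $T\in\mathcal C_1(H)$: the Schmidt decomposition $T=\sum_is_i\langle\cdot,\eta_i\rangle\xi_i$ with orthonormal $(\xi_i)$, $(\eta_i)$ and $s_i\geq 0$, $\sum_is_i=\|T\|_1$; the rank-one formula $\|\langle\cdot,\eta\rangle\xi\|_1=\|\xi\|\|\eta\|$; and $\|T^*\|_1=\|T\|_1$, $\|ATD\|_1\le\|A\|\|T\|_1\|D\|$.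

**Lemma 4.** If $E_1,\dots,E_n\in B(H)$ with $\sum_jE_j^*E_j\le C$, then for every $T\in\mathcal C_1(H)$
$$\sum_j\|E_jT\|_1\le\sqrt{nC}\,\|T\|_1,\qquad\sum_j\|TE_j^*\|_1\le\sqrt{nC}\,\|T\|_1 .$$
Also $\sum_j\|E_jx\|\le\sqrt{nC}\,\|x\|$ for $x\in H$.

*Proof.* For $x\in H$, Cauchy–Schwarz gives
$$\sum_j\|E_jx\|\le\sqrt n\Big(\sum_j\|E_jx\|^2\Big)^{1/2}=\sqrt n\,\Big\langle\sum_jE_j^*E_jx,x\Big\rangle^{1/2}\le\sqrt{nC}\,\|x\| .$$
From $E_jT=\sum_is_i\langle\cdot,\eta_i\rangle E_j\xi_i$ we get $\|E_jT\|_1\le\sum_is_i\|E_j\xi_i\|$. Sum over $j$. For the second claim use $\|TE_j^*\|_1=\|E_jT^*\|_1$. $\square$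

The point is the square root: $n$ errors of size one may add up to only $\sqrt{nC}$, which is negligible after division by $2d$ when $n\le d$ and $d$ is large.

**Lemma 5.** Let $A$ be a Fredholm operator on a Hilbert space with $\|Ax\|\ge c\|x\|$ for all $x$, and let $\|R\|<c$. Then $A+R$ is bounded below by $c-\|R\|$ and is Fredholm with $\operatorname{ind}(A+R)=\operatorname{ind}A$.

*Proof.* The lower bound is the triangle inequality. Let $A^+=(A^*A)^{-1}A^*$. Then $A^+A=1$, and $A^+$ vanishes on $(\operatorname{ran}A)^\perp$, so $\|A^+\|\le1/c$. Moreover $AA^+$ is the orthogonal projection onto $\operatorname{ran}A$, which is closed of finite codimension. So $A^+$ is Fredholm, and $\operatorname{ind}A^+=-\operatorname{ind}A$ because $A^+A=1$. The operator $A^+(A+R)=1+A^+R$ is invertible. Modulo compact operators, $A^+$ and $A^+(A+R)$ are invertible, hence so is $A+R$; thus $A+R$ is Fredholm, and additivity of the index gives the claim. $\square$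

## 6. Unitaries $V_j$ that average to the shift

The starting end of the path should have index $-1$. The model operator of index $-1$ is the shift, which is not unitary. We build $d$ unitaries, each of which imitates a multiple of the shift except near one point of the circle, with a different point for each $j$.

Let $H^2=H^2(\mathbb T)$, let $T_\phi$ denote Toeplitz operators, $S=T_z$, $e_0=1$, and write $\xi\otimes\eta^*$ for the operator $x\mapsto\langle x,\eta\rangle\xi$. Let $\zeta_j=e^{2\pi ij/d}$, $0<r<1$, $\alpha_j=r\zeta_j$, and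
$$\beta_j(z)=-\bar\zeta_j\frac{z-\alpha_j}{1-\bar\alpha_jz},\qquad\gamma_j(z)=\beta_j(z)-1=-\frac{(1-r)(1+\bar\zeta_jz)}{1-r\bar\zeta_jz},\qquad\kappa_j(z)=\frac{(1-r^2)^{1/2}}{1-\bar\alpha_jz}.$$
The formula for $\gamma_j$ follows from $\bar\zeta_j\alpha_j=r$: the numerator of $\beta_j-1$ is $-\bar\zeta_jz+r-1+r\bar\zeta_jz$. As $|\beta_j|=1$ on $\mathbb T$, the operator $T_{\beta_j}$ is an isometry with range $\beta_jH^2=\{x\in H^2:x(\alpha_j)=0\}$. Since $\langle x,\kappa_j\rangle=(1-r^2)^{1/2}x(\alpha_j)$, its orthogonal complement is $\mathbb C\kappa_j$, and $\|\kappa_j\|=1$.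

Let $\varepsilon_j=1$ for $j$ even and $\varepsilon_j=i$ for $j$ odd, and put
$$V_j=\varepsilon_j\big(ST_{\beta_j}^*+e_0\otimes\kappa_j^*\big),\qquad\Delta_j=V_j-\varepsilon_jS .$$

**$V_j$ is unitary.** Up to the factor $\varepsilon_j$, it maps $T_{\beta_j}x\mapsto Sx$ (as $T_{\beta_j}^*T_{\beta_j}=1$ and $\langle\beta_jx,\kappa_j\rangle=0$) and $\kappa_j\mapsto e_0$ (as $T_{\beta_j}^*\kappa_j=0$). So it maps $\operatorname{ran}T_{\beta_j}\oplus\mathbb C\kappa_j=H^2$ isometrically onto $SH^2\oplus\mathbb Ce_0=H^2$.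

**Why the phases $\varepsilon_j$.** If every $V_j$ imitated $S$ itself, the average of $\frac12(V_j-V_j^2)$ would imitate $\frac12(S-S^2)$. This is not bounded below, because $z-z^2$ vanishes at $z=1$. With our phases, $\sum_j\varepsilon_j=\frac{1+i}2d$ and $\sum_j\varepsilon_j^2=0$, so the quadratic term averages out.

**Lemma 6.** For $r$ close enough to $1$, $\sum_j\Delta_j^*\Delta_j\le6$. Fix such an $r$.

*Proof.* We have $\Delta_j=\varepsilon_j(ST_{\gamma_j}^*+e_0\otimes\kappa_j^*)$. The two ranges are orthogonal, because $S^*e_0=0$, so the cross terms in $\Delta_j^*\Delta_j$ vanish and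
$$\Delta_j^*\Delta_j=T_{\gamma_j}T_{\gamma_j}^*+\kappa_j\otimes\kappa_j^*\le T_{|\gamma_j|^2}+\kappa_j\otimes\kappa_j^* .$$
The inequality holds because $T_{\gamma_j}^*x$ is the projection to $H^2$ of $\bar\gamma_jx$, so $\|T_{\gamma_j}^*x\|^2\le\|\bar\gamma_jx\|^2=\langle T_{|\gamma_j|^2}x,x\rangle$.

*The Toeplitz terms.* On $\mathbb T$, $|\gamma_j|\le2$. For $|w|=1$ we have $|1-w|\le|1-rw|+(1-r)\le2|1-rw|$. With $w=\bar\zeta_jz$ this says $|z-\zeta_j|\le2|1-r\bar\zeta_jz|$, so $|\gamma_j(z)|\le4(1-r)/|z-\zeta_j|$. Let $\theta$ be half the minimal distance between the $\zeta_j$. For each $z$ at most one $j$ has $|z-\zeta_j|<\theta$. Hence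
$$\sum_j|\gamma_j|^2\le4+16d(1-r)^2/\theta^2\le\tfrac92$$
for $r$ near $1$, and $\sum_jT_{|\gamma_j|^2}\le\frac92$.

*The rank-one terms.* Let $M:\mathbb C^d\to H^2$, $Mc=\sum_jc_j\kappa_j$. Then $MM^*=\sum_j\kappa_j\otimes\kappa_j^*$ has the same norm as the Gram matrix $M^*M$. The diagonal of the Gram matrix is $1$, and its off-diagonal entries have modulus $(1-r^2)/|1-r^2\bar\zeta_i\zeta_j|\to0$ as $r\to1$. So the norm is at most $\frac32$ for $r$ near $1$. Altogether $\frac92+\frac32=6$. $\square$

We shall also use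
$$V_j^2-\varepsilon_j^2S^2=V_j\Delta_j+\varepsilon_j\Delta_jS. \tag{3}$$

**Lemma 7.** The operator $\Phi=\frac1{2d}\sum_j(V_j-V_j^2)$ on $H^2$ is bounded below by $0.34$ and is Fredholm of index $-1$.

*Proof.* By the choice of phases and (3), $\Phi-\frac{1+i}4S=\frac1{2d}\sum_j(\Delta_j-V_j\Delta_j-\varepsilon_j\Delta_jS)$. By Lemmas 4 and 6, $\sum_j\|\Delta_jx\|\le\sqrt{6d}\|x\|$ and $\sum_j\|\Delta_jSx\|\le\sqrt{6d}\|x\|$, so
$$\Big\|\Phi-\tfrac{1+i}4S\Big\|\le\frac{3\sqrt{6d}}{2d}<0.004 .$$
The operator $\frac{1+i}4S$ is bounded below by $\sqrt2/4>0.353$ and has index $-1$. Apply Lemma 5. $\square$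

It is worth pausing here. Each $V_j$ is unitary, so it has index $0$; the average $\Phi$ nevertheless has index $-1$.

## 7. Unitaries $\rho_j$ that imitate isometries with orthogonal ranges

For the other end of the path we do the same for the isometries $W_j$ of Section 4. Let $K=\ell^2$, $H=H^2\otimes K$, $\hat S=S\otimes1$, $\hat V_j=V_j\otimes1$, $\hat\Delta_j=\Delta_j\otimes1$, and
$$N=\ker\hat S^*=e_0\otimes K=(\operatorname{ran}\hat S)^\perp .$$
Tensoring with $K$ makes $N$ infinite-dimensional, so that there is room inside it. Note $\sum_j\hat\Delta_j^*\hat\Delta_j\le6$.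

Split $N=\bigoplus_{j=0}^{d-1}(N_j\oplus M_j)$ orthogonally into infinite-dimensional subspaces. Let $W_j:H\to N_j$ be isometric and onto. Let $\rho_j$ be equal to $W_j$ on $M_j^\perp$, and let it map $M_j$ unitarily onto $(W_jM_j^\perp)^\perp$. The latter space contains $N_j^\perp$, so it is infinite-dimensional and separable, like $M_j$, and such a map exists. Thus $\rho_j$ is unitary on $H$. Put $E_j=\rho_j-W_j$.

**Lemma 8.** $\sum_jE_j^*E_j\le4$ and $\rho_j^2-W_j^2=\rho_jE_j$.

*Proof.* $E_j$ vanishes on $M_j^\perp$ and $\|E_j\|\le2$, so $E_j^*E_j\le4P_{M_j}$; the $M_j$ are mutually orthogonal. Since $\operatorname{ran}W_j=N_j\perp M_j$, we have $E_jW_j=0$, and $\rho_j^2-W_j^2=\rho_jE_j+E_jW_j=\rho_jE_j$. $\square$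

## 8. A lower bound along the whole path

From now on $Y=\mathcal C_1(H)$, $X=\bigoplus_{\mathbb Z/d}\mathcal C_1(H)$, and
$$\nu_j(T)=\hat V_jT,\qquad\tau_j(T)=\rho_jT\rho_j^* .$$
For $0\le m\le d$ let $\sigma^{(m)}$ have entries $\sigma_j=\tau_j$ for $j<m$ and $\sigma_j=\nu_j$ for $j\ge m$, and let $F_m=F_{\sigma^{(m)}}$ be as in (2). We pass from $m=0$ to $m=d$ by changing one entry at a time.

**Lemma 9.** $\|F_mT\|_1\ge0.16\,\|T\|_1$ for all $0\le m\le d$ and $T\in\mathcal C_1(H)$.

*Proof.* Let $\lambda_1=\frac1d\sum_{j\ge m}\varepsilon_j$ and $\lambda_2=\frac1d\sum_{j\ge m}\varepsilon_j^2$. Replacing $\rho_j$ by $W_j$ and $\hat V_j$ by $\varepsilon_j\hat S$ in $F_m$ gives the model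
$$G_mT=\frac1{2d}\sum_{j<m}\big(W_jTW_j^*-W_j^2TW_j^{*2}\big)+\tfrac12(\lambda_1\hat S-\lambda_2\hat S^2)T .$$
The two parts of $G_m$ have left supports in $N$ and in $N^\perp=\operatorname{ran}\hat S$ respectively. So $G_mT$ is at least as large as either part, and at every $m$ one of them is large.

**Step 1: $m\le d/2$.** This step uses the shift part. Compressing by $1-P_N$ and using $\|\hat ST\|_1=\|\hat S^2T\|_1=\|T\|_1$ ($\hat S$ is an isometry),
$$\|G_mT\|_1\ge\|(1-P_N)G_mT\|_1=\tfrac12\|(\lambda_1\hat S-\lambda_2\hat S^2)T\|_1\ge\tfrac12(|\lambda_1|-|\lambda_2|)\|T\|_1 .$$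
Among the indices $j\ge m$ let $n_0$ be even and $n_1$ odd. Then $|n_0-n_1|\le1$ and $n_0+n_1=d-m$, so $|\lambda_1|=\frac1d|n_0+in_1|=\frac1d\sqrt{n_0^2+n_1^2}\ge\frac{d-m}{\sqrt2\,d}\ge\frac1{2\sqrt2}$ and $|\lambda_2|=\frac1d|n_0-n_1|\le\frac1d$. Hence $\|G_mT\|_1\ge\frac12(\frac1{2\sqrt2}-\frac1d)\|T\|_1\ge0.17\|T\|_1$.

**Step 2: $m\ge d/2$.** This step uses the other part:
$$P_NG_mT=\frac1{2d}\sum_{j<m}W_j\big(T-W_jTW_j^*\big)W_j^* .$$
The $j$th summand $R_j$ satisfies $R_j=P_{N_j}R_jP_{N_j}$, and the $N_j$ are mutually orthogonal. So $|\sum R_j|=\sum|R_j|$ and the trace norms add. As $W_j$ is an isometry, $\|W_jRW_j^*\|_1=\|R\|_1$. Since $(1-P_{N_j})W_j=0$,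
$$\|T-W_jTW_j^*\|_1\ge\|(1-P_{N_j})(T-W_jTW_j^*)\|_1=\|(1-P_{N_j})T\|_1\ge\|T\|_1-\|P_{N_j}T\|_1 .$$
Lemma 4 for the orthogonal projections $P_{N_j}$ ($C=1$, $n=m$) gives $\sum_{j<m}\|P_{N_j}T\|_1\le\sqrt m\,\|T\|_1$. Therefore
$$\|G_mT\|_1\ge\frac{m-\sqrt m}{2d}\|T\|_1\ge0.24\|T\|_1,$$
because $m-\sqrt m$ is increasing for $m\ge1$ and at $m=d/2$ the quotient exceeds $0.249$.

**Step 3: the error $F_m-G_m$.** This step shows that the model is accurate. We have
$$\tau_jT-W_jTW_j^*=E_jT\rho_j^*+W_jTE_j^*,$$
$$\tau_j^2T-W_j^2TW_j^{*2}=(\rho_j^2-W_j^2)T\rho_j^{*2}+W_j^2T(\rho_j^2-W_j^2)^*=\rho_jE_jT\rho_j^{*2}+W_j^2T(\rho_jE_j)^* .$$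
Each of the four terms has trace norm at most $\|E_jT\|_1$ or $\|TE_j^*\|_1$. By Lemmas 4 and 8 ($C=4$), each sum over $j<m$ is at most $2\sqrt d\,\|T\|_1$, in total $8\sqrt d\,\|T\|_1$. Likewise $\hat V_j-\varepsilon_j\hat S=\hat\Delta_j$, and by (3) $\hat V_j^2-\varepsilon_j^2\hat S^2=\hat V_j\hat\Delta_j+\varepsilon_j\hat\Delta_j\hat S$. By Lemma 4 with $C=6$, applied to $T$ and to $\hat ST$,
$$\sum_{j\ge m}\|(\hat V_j-\varepsilon_j\hat S)T\|_1\le\sqrt{6d}\,\|T\|_1,\qquad\sum_{j\ge m}\|(\hat V_j^2-\varepsilon_j^2\hat S^2)T\|_1\le2\sqrt{6d}\,\|T\|_1 .$$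
So $\|F_mT-G_mT\|_1\le\frac1{2d}(8+3\sqrt6)\sqrt d\,\|T\|_1\le\frac8{\sqrt d}\|T\|_1=0.008\,\|T\|_1$, and $0.17-0.008\ge0.16$. $\square$

**The path.** The tuples $\sigma^{(m)}$ and $\sigma^{(m+1)}$ differ only at the index $m$, where $\nu_m$ is replaced by $\tau_m$. As in Section 1 choose norm-continuous unitary paths $A(t)$ from $\hat V_m$ to $\rho_m$ and $D(t)$ from $1$ to $\rho_m$, and let $\sigma_m(t)T=A(t)TD(t)^*$. Along this leg $F$ differs from $F_m$ by
$$\frac1{2d}\big[(\sigma_m(t)-\nu_m)-(\sigma_m(t)^2-\nu_m^2)\big],$$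
of norm at most $\frac1{2d}(2+2)=\frac2d$. So $F$ stays bounded below by $0.15$. Here the size of $d$ pays again: whatever the path does at one index, the average does not notice.

Concatenating the legs $m=0,\dots,d-1$ gives isometric representations $\pi_t$ ($t\in[0,1]$) of $\mathbb F_2$ on the fixed space $X$, with $\pi_0=\pi_{\sigma^{(0)}}$ (only left multiplications) and $\pi_1=\pi_{\sigma^{(d)}}$ (only conjugations). The map $t\mapsto\pi_t(s)$ is norm-continuous for $s=a^{\pm1},b^{\pm1}$ (the inverse of $\sigma_m(t)$ is $T\mapsto A(t)^*TD(t)$). Hence it is continuous for all $s\in\mathbb F_2$, and $t\mapsto\pi_t(k)=\sum_sk(s)\pi_t(s)$ is norm-continuous for every $k\in\ell^1(\mathbb F_2)$, as a uniformly convergent series. Since $1/0.15+2<9$, Lemma 3(i) gives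
$$\|\pi_t(f)x\|\ge\tfrac19\|x\|\qquad(t\in[0,1],\ x\in X). \tag{4}$$

## 9. The winding number of $\det\hat k$

We now read the starting end on Hilbert space. Let $Z$ be the matrix of the cyclic shift $(Zx)_j=x_{j-1}$ on $\mathbb C^d$, and let $\varpi$ be the unitary representation of $\mathbb F_2$ on $\mathbb C^d\otimes H^2$ with
$$\varpi(a)=Z\otimes1,\qquad\varpi(b)=\operatorname{diag}(V_0,\dots,V_{d-1}).$$

Recall the **Toeplitz algebra** $\mathcal T$, the $C^*$-algebra generated by all $T_\phi$, $\phi\in C(\mathbb T)$. It contains the compact operators $\mathcal K$, and there is an exact sequence $0\to\mathcal K\to\mathcal T\to C(\mathbb T)\to0$ whose second map, the symbol, is a $*$-homomorphism sending $T_\phi$ to $\phi$. By the Gohberg–Krein theorem, $C\in M_d(\mathcal T)$ is Fredholm if and only if the determinant of its symbol has no zero on $\mathbb T$, and then $\operatorname{ind}C$ is minus the winding number of that determinant. Example with $d=1$: the shift $S=T_z$ has index $-1$, and $z$ has winding number $1$.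

As $T_{\beta_j}^*=T_{\bar\beta_j}$, each $V_j$ lies in $\mathcal T$ and has symbol $v_j=\varepsilon_jz\bar\beta_j$. So for $k\in\ell^1(\mathbb F_2)$ the operator $\varpi(k)$ lies in $M_d(\mathcal T)$ and has symbol
$$\hat k(\omega)=\sum_sk(s)\varpi_\omega(s),\qquad\varpi_\omega(a)=Z,\quad\varpi_\omega(b)=\operatorname{diag}(v_0(\omega),\dots,v_{d-1}(\omega)),$$
where $\varpi_\omega$ is a unitary representation on $\mathbb C^d$ for each $\omega\in\mathbb T$. The map $k\mapsto\hat k$ is multiplicative. When $\det\hat k$ has no zero on $\mathbb T$, let $w(k)$ be its winding number; then $\varpi(k)$ is Fredholm and $\operatorname{ind}\varpi(k)=-w(k)$.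

**Definition.** Call $k\in\ell^1(\mathbb F_2)$ *admissible* if there is $c>0$ with $\|\pi_t(k)x\|\ge c\|x\|$ for all $t\in[0,1]$, $x\in X$, and if $\varpi(k)$ is injective and Fredholm of index $-1$. In that case $\det\hat k$ has no zero on $\mathbb T$, and $w(k)=1$.

For instance $e$ is not admissible, since $\varpi(e)=1$ has index $0$.

**Lemma 10.** Every $f'\in\ell^1(\mathbb F_2)$ with $\|f'-f\|_1<\frac19$ is admissible.

*Proof.* By (4), $\pi_t(f')$ is bounded below by $\frac19-\|f'-f\|_1>0$ for all $t$. On $\mathbb C^d\otimes H^2$ the computation of Section 4 applies, now with $P$ the orthogonal projection onto the constant sequences. Through the unitary $y\mapsto d^{-1/2}(y,\dots,y)$ from $H^2$ onto $\operatorname{ran}P$ it gives $\varpi(f)\cong1\oplus\Phi$. By Lemma 7, $\varpi(f)$ is bounded below by $0.34$ and is Fredholm of index $-1$. As $\|\varpi(f')-\varpi(f)\|\le\|f'-f\|_1<\frac19<0.34$, Lemma 5 shows that $\varpi(f')$ is bounded below and Fredholm of index $-1$. $\square$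

## 10. A right factor in $I$ has winding number at least one

**Proposition 11.** Let $f'$ be admissible and $f'=g*h$ with $g\in\ell^1(\mathbb F_2)$ and $h\in I$. Then $\det\hat g$ and $\det\hat h$ have no zeros on $\mathbb T$, $w(g)+w(h)=1$, and $w(h)\ge1$.

*Proof.* **Step 1: the winding numbers add.** From $\det\hat f'=\det\hat g\,\det\hat h$, which has no zeros and has winding number $1$, the first two claims follow.

**Step 2: reduction to $w(h)\neq0$.** The operator $\varpi(h)$ is Fredholm. It is injective, since $\varpi(f')=\varpi(g)\varpi(h)$ is. So $-w(h)=\operatorname{ind}\varpi(h)\le0$, that is, $w(h)\ge0$. Suppose $w(h)=0$. Then $\varpi(h)$ is injective with index $0$, hence invertible. We derive a contradiction by following the path.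

**Step 3: start of the path.** We transfer invertibility from $\varpi(h)$ to $\pi_0(h)$. For $C=(C_{jk})\in M_d(B(H))$ let $(L_Cx)_j=\sum_kC_{jk}x_k$ on $X$. The map $C\mapsto L_C$ is a unital bounded homomorphism, so $L_C$ is invertible when $C$ is. By definition of $\sigma^{(0)}$, $\pi_0(s)=L_{\varpi(s)\otimes1_K}$ for $s=a,b$. Both sides are multiplicative, and both extend to $\ell^1(\mathbb F_2)$ by norm-convergent series, so $\pi_0(h)=L_{\varpi(h)\otimes1_K}$. As $\varpi(h)\otimes1_K$ is invertible, so is $\pi_0(h)$.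

**Step 4: along the path.** We transfer invertibility from $t=0$ to $t=1$. With $c$ as in the definition of admissibility,
$$c\|x\|\le\|\pi_t(f')x\|=\|\pi_t(g)\pi_t(h)x\|\le\|g\|_1\|\pi_t(h)x\| .$$
In particular $g\ne0$, and $\pi_t(h)$ is bounded below by $c/\|g\|_1$ for all $t$. By Lemma 3(ii), $\pi_1(h)$ is invertible.

**Step 5: end of the path.** Here $h\in I$ enters. For $\pi_1$ all $\sigma_j$ are $T\mapsto\rho_jT\rho_j^*$. The functional $\Lambda(x)=\sum_j\operatorname{tr}(x_j)$ is bounded and nonzero, and $\Lambda\circ\pi_1(a)=\Lambda=\Lambda\circ\pi_1(b)$. So $\Lambda\circ\pi_1(s)=\Lambda$ for all $s\in\mathbb F_2$, and $\Lambda\circ\pi_1(h)=\mathrm{aug}(h)\Lambda=0$. Thus $\operatorname{ran}\pi_1(h)\subseteq\ker\Lambda\ne X$, contradicting invertibility. Hence $w(h)\ge1$. $\square$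

Lower bounds pass from $f'$ only to the right factor. For the left factor we need a mirror that fixes $f$ and preserves $w$.

## 11. The transpose symmetry and the proof of Theorem 1

Inversion $s\mapsto s^{-1}$ is an anti-automorphism, but it turns $b$ into $b^{-1}$ and does not fix $f$. We invert only $a$. Let $s\mapsto s^\flat$ be the anti-automorphism of $\mathbb F_2$ with $a^\flat=a^{-1}$ and $b^\flat=b$; explicitly $s^\flat=\vartheta(s^{-1})$, where $\vartheta$ is the automorphism $a\mapsto a$, $b\mapsto b^{-1}$. For instance $(ab)^\flat=ba^{-1}$. It extends linearly to an isometric anti-automorphism of $\ell^1(\mathbb F_2)$ that preserves $\mathrm{aug}$, hence maps $I$ to $I$.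

**Lemma 12.** $f^\flat=f$, and $\hat{k^\flat}=\hat k^{\,T}$ (transpose) for every $k\in\ell^1(\mathbb F_2)$. So $w(k^\flat)=w(k)$ whenever $w(k)$ is defined.

*Proof.* By (1), $p^\flat=p$. Hence $(p(b-b^2)p)^\flat=p^\flat(b-b^2)^\flat p^\flat=p(b-b^2)p$, and $f^\flat=f$. The maps $s\mapsto\varpi_\omega(s^\flat)$ and $s\mapsto\varpi_\omega(s)^T$ are both anti-multiplicative. They agree on generators: $Z^{-1}=Z^T$ because $Z$ is a permutation matrix, and diagonal matrices are symmetric. So they agree on $\mathbb F_2$, and $\hat{k^\flat}=\hat k^{\,T}$ by summation. Determinants are invariant under transposition. $\square$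

**Proof of Theorem 1.** Let $f'\in I$ with $\|f'-f\|_1<\frac19$, and suppose $f'=g*h$ with $g,h\in I$.

**Step 1: the right factor.** By Lemma 10, $f'$ is admissible. Proposition 11 gives $w(g)+w(h)=1$ and $w(h)\ge1$.

**Step 2: the left factor.** We have $f'^\flat=h^\flat*g^\flat$ with $g^\flat\in I$, and $\|f'^\flat-f\|_1=\|(f'-f)^\flat\|_1<\frac19$. So $f'^\flat$ is admissible by Lemma 10, and Proposition 11 with right factor $g^\flat$ gives $w(g)=w(g^\flat)\ge1$.

**Step 3: contradiction.** $1=w(g)+w(h)\ge2$. $\blacksquare$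

**Remark.** Since $\mathrm{aug}$ is a character, if $f'\in I$, $\|f'-f\|_1<\frac19$ and $f'=g*h$ in $\ell^1(\mathbb F_2)$, then $\mathrm{aug}(g)\,\mathrm{aug}(h)=0$; by Theorem 1, exactly one of $g,h$ lies in $I$. Since $f$ has rational coefficients, the real version of $I$ does not factor either.

## 12. Two products suffice over every countable group

**Proof of Theorem 2(a).** Without an approximate identity on both sides at once, we split $f$ into a piece that has one on the left and a piece that has one on the right. Here $f$ denotes any element of $I(G)$.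

Let $\mu$ be a probability measure on $G$ with full support, and let $m_n=\frac1n\sum_{k=1}^n\mu^k$ (convolution powers). Since $m_n(e-\mu)=(e-\mu)m_n=\frac1n(\mu-\mu^{n+1})$, both $\|m_n(e-\mu)\|_1$ and $\|(e-\mu)m_n\|_1$ are at most $2/n$. For $k\in\ell^1(G)$ and $\varphi\in\ell^\infty(G)$ write $\langle k,\varphi\rangle=\sum_sk(s)\varphi(s)$.

**Step 1: bounded functions harmonic on both sides are constant.** Let $\varphi\in\ell^\infty(G)$ satisfy $\sum_s\mu(s)\varphi(sx)=\varphi(x)=\sum_s\mu(s)\varphi(xs)$ for all $x$. Let $A_n=\sum_x\mu^n(x)|\varphi(x)|^2$ and $\psi_g(x)=\varphi(gx)-\varphi(x)$. Expanding the square and using harmonicity on the left,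
$$\sum_g\mu(g)|\psi_g(x)|^2=\sum_g\mu(g)|\varphi(gx)|^2-|\varphi(x)|^2 .$$
Summing against $\mu^n(x)$ and using $\mu^{n+1}=\mu*\mu^n$,
$$\sum_{g,x}\mu(g)\mu^n(x)|\psi_g(x)|^2=A_{n+1}-A_n\ge0 .$$
So $(A_n)$ is increasing; it is bounded by $\|\varphi\|_\infty^2$, and $A_{n+1}-A_n\to0$. Next, $\psi_g$ is harmonic on the right: $\sum_s\mu(s)\psi_g(xs)=\psi_g(x)$, hence $\sum_y\mu^{n-1}(y)\psi_g(xy)=\psi_g(x)$ for $n\ge2$. From $\mu^n=\mu*\mu^{n-1}$, keeping one term, and then by Cauchy–Schwarz, for every $x$,
$$\sum_z\mu^n(z)|\psi_g(z)|^2\ge\mu(x)\sum_y\mu^{n-1}(y)|\psi_g(xy)|^2\ge\mu(x)|\psi_g(x)|^2 .$$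
Therefore $\mu(g)\mu(x)|\psi_g(x)|^2\le A_{n+1}-A_n\to0$. As $\mu$ has full support, $\varphi(gx)=\varphi(x)$ for all $g,x$, and $\varphi$ is constant.

**Step 2: $\|m_nfm_n\|_1\to0$ for $f\in I(G)$.** Otherwise, for some $\epsilon>0$ and infinitely many $n$, there are $\varphi_n$ in the unit ball of $\ell^\infty(G)$ with $\langle m_nfm_n,\varphi_n\rangle\ge\epsilon$. For these $n$ the functionals $x\mapsto\langle m_nxm_n,\varphi_n\rangle$ lie in the unit ball of $\ell^1(G)^*=\ell^\infty(G)$, so they have a weak* cluster point $\psi$ as $n\to\infty$. Since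
$$|\langle m_n(\mu x-x)m_n,\varphi_n\rangle|\le\|m_n(\mu-e)\|_1\|x\|_1\le\tfrac2n\|x\|_1,$$
and similarly for $x\mu-x$ on the other side, $\langle\mu x-x,\psi\rangle=0=\langle x\mu-x,\psi\rangle$ for all $x\in\ell^1(G)$. Taking point masses $x$, we see that $\psi$ satisfies the hypothesis of Step 1, so it is constant. Then $\langle f,\psi\rangle$ is a multiple of $\mathrm{aug}(f)=0$, contradicting $\operatorname{Re}\langle f,\psi\rangle\ge\epsilon$.

**Step 3: two one-sided ideals.** Let $R=\overline{(e-\mu)\ell^1(G)}$, a closed right ideal, and $L=\overline{\ell^1(G)(e-\mu)}$, a closed left ideal. Both are Banach algebras contained in $I(G)$, as $\mathrm{aug}(e-\mu)=0$. From $e-\mu^k=(e-\mu)(e+\mu+\dots+\mu^{k-1})$ we see that $e-m_n\in R\cap L$; moreover $\|e-m_n\|_1\le2$. For every $x$, $(e-m_n)(e-\mu)x=(e-\mu)x-m_n(e-\mu)x\to(e-\mu)x$. By boundedness, $(e-m_n)$ is a bounded left approximate identity of $R$. In the same way it is a bounded right approximate identity of $L$.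

**Step 4: splitting $f$.** For $f\in I(G)$,
$$f=(e-m_n)f+m_nf(e-m_n)+m_nfm_n .$$
The first term is in $R$, the second in $L$, each of norm at most $2\|f\|_1$. The third is in $I(G)$ and, by Step 2, has norm at most $\frac12\|f\|_1$ for a suitable $n$. Apply the same to the third term, and repeat. The remainders after $k$ rounds have norm at most $2^{-k}\|f\|_1$, so the series of $R$-terms and of $L$-terms converge absolutely, and $f=r+l$ with $r\in R$, $l\in L$.

**Step 5: Cohen's theorem.** It gives $r=r_1r_2$ with $r_i\in R$ and $l=l_1l_2$ with $l_i\in L$. So $f=r_1r_2+l_1l_2$ with all factors in $I(G)$.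

For $G=\mathbb F_2$ one product does not suffice, by Theorem 1. $\blacksquare$

## 13. Quotients, and free groups of every rank

**Proof of Theorem 2(b).** **Step 1: factorization passes to quotients.** Let $q:G\to Q$ be a surjective homomorphism, and let $q_*:\ell^1(G)\to\ell^1(Q)$, $q_*(s)=q(s)$, be the induced contractive homomorphism. It preserves $\mathrm{aug}$ and maps $I(G)$ onto $I(Q)$: given $k\in I(Q)$ and a section $\lambda:Q\to G$ of $q$, the element $\sum_yk(y)\lambda(y)$ lies in $I(G)$ and is mapped to $k$. So if $I(G)$ factors, then $I(Q)$ factors. By Theorem 1, a quotient $Q=\mathbb F_2$ rules out factorization of $I(G)$.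

**Step 2: $I(Q)$ does not factor for $Q=C_d*\mathbb Z=\langle a,b\mid a^d\rangle$.** Let $q:\mathbb F_2\to Q$ be the quotient map, and suppose $q_*(f)=\bar g*\bar h$ with $\bar g,\bar h\in I(Q)$. By Step 1 choose $g,h\in I$ with $q_*(g)=\bar g$ and $q_*(h)=\bar h$, and put $f'=g*h$. Then $q_*(f')=q_*(f)$, although $f'$ need not be close to $f$. The representations $\pi_t$ and $\varpi$ satisfy $a^d=1$, so they factor through $Q$. Therefore $\pi_t(f')=\pi_t(f)$ for all $t$ and $\varpi(f')=\varpi(f)$. As $f$ is admissible by Lemma 10, so is $f'$.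

Also $(a^d)^\flat=a^{-d}$, so $\flat$ preserves the kernel of $q$ and descends to an anti-automorphism of $Q$, with $q_*(k^\flat)=q_*(k)^\flat$. Hence $q_*(f'^\flat)=q_*(f)^\flat=q_*(f^\flat)=q_*(f)$, and $f'^\flat=h^\flat*g^\flat$ is admissible for the same reason. Proposition 11, applied to $f'=g*h$ and to $f'^\flat=h^\flat*g^\flat$, together with Lemma 12 gives $w(g)+w(h)=1$, $w(h)\ge1$ and $w(g)=w(g^\flat)\ge1$, a contradiction. By Step 1, $I(G)$ does not factor when $G$ has a quotient isomorphic to $C_d*\mathbb Z$.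

**Step 3: free groups.** A free group of rank $\ge2$, finite or infinite, has $\mathbb F_2$ as a quotient: send two basis elements to $a$ and $b$ and all others to $e$. So $I(G)$ does not factor. If the rank is $0$, then $I(G)=0$ factors trivially. If the rank is $1$, then $G\cong\mathbb Z$, and $I(\mathbb Z)$ has a bounded approximate identity and factors by Cohen's theorem, as shown in Section 3. $\blacksquare$
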